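# Torsion of $\mathbb Q$-curves outside a thin set of degrees

Throughout, $\overline{\mathbb Q}$ is a fixed algebraic closure of $\mathbb Q$, embedded in $\mathbb C$, and all number fields lie inside it. For an elliptic curve $E/F$ over a number field, $E(F)[\mathrm{tors}]$ is the finite torsion subgroup of $E(F)$, and we write $d=[F:\mathbb Q]$. The letters $\ell,p$ denote primes, $v_\ell$ is the $\ell$-adic valuation, and $G_N=\mathrm{Gal}(\overline{\mathbb Q}/N)$. An isogeny is always nonzero. "CM" refers to endomorphisms over $\overline{\mathbb Q}$.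

## 1. CM curves: control by the multiples of $\ell-1$

How large can $E(F)[\mathrm{tors}]$ be? A theorem of Merel (Invent. Math. 124, 1996), which we call (M), says that
$$\mu(n):=\sup\{\#E(N)[\mathrm{tors}] : E/N,\ [N:\mathbb Q]\le n\}<\infty\qquad\text{for all } n .$$
The bound depends on the degree, and it has to. Take any $E/\mathbb Q$, any $N\ge 1$, and put $F_1=\mathbb Q(E[N])$, $m=[F_1:\mathbb Q]$. For every multiple $d=md'$ of $m$, choose $F/F_1$ of degree $d'$. Then $\#E(F)[\mathrm{tors}]\ge N^2$ with $[F:\mathbb Q]=d$. So even for the base changes of a single curve, large torsion occurs in a set of degrees of positive density $1/m$. What one can hope for is that the degrees which carry large torsion form a thin set.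

Recall that the upper density of $S\subseteq\mathbb Z^+$ is $\limsup_{x\to\infty}\#(S\cap[1,x])/x$. It is subadditive under finite unions, and the multiples of $m$ have density $1/m$.

**Definition (typically bounded in torsion).** A family $\mathcal F$ of elliptic curves $E/F$ over number fields is *typically bounded in torsion* if for every $\epsilon>0$ there are a constant $B_\epsilon$ and a set $S_\epsilon\subseteq\mathbb Z^+$ of upper density less than $\epsilon$ such that $\#E(F)[\mathrm{tors}]\le B_\epsilon$ for all $E/F\in\mathcal F$ with $[F:\mathbb Q]\notin S_\epsilon$.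

For example, the union of two typically bounded families is typically bounded: use $\epsilon/2$ for each, take the union of the two sets and the larger of the two constants. By (M), the subfamily of curves of degree at most $n$ is always typically bounded (take $S_\epsilon=\emptyset$), so the question is about the degrees going to infinity.

The arithmetic input about degrees is a theorem of Erdős and Wagstaff (Illinois J. Math. 24 (1980), 104–112, Thm. 2), which we call (EW): *for each $\epsilon>0$ there is $T$ such that the set of positive integers divisible by $\ell-1$ for some prime $\ell>T$ has upper density less than $\epsilon$.* It tells us what to look for: a divisibility $(\ell-1)\mid c\,d$ whenever a point of large prime order $\ell$ occurs in degree $d$.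

**Lemma 1 (density template).** Let $\mathcal F$ be a family of elliptic curves. Suppose that for every $\delta>0$ there are a set $R\subseteq\mathbb Z^+$ of upper density less than $\delta$, integers $c,L\ge1$, and numbers $\beta(\ell,s)$ for primes $\ell$ and integers $s\ge0$, such that for all $E/F\in\mathcal F$ with $d=[F:\mathbb Q]\notin R$:

1. if $\ell>L$ and $E(F)$ has a point of order $\ell$, then $(\ell-1)\mid c\,d$;
2. if $E(F)$ has a point of order $\ell^n$ with $n\ge1$ and $v_\ell(c\,d)\le s$, then $\ell^n\le\beta(\ell,s)$.

Then $\mathcal F$ is typically bounded in torsion.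

*Proof.* Let $\epsilon>0$ and take $R,c,L,\beta$ for $\delta=\epsilon/3$.

By (EW) choose $L'\ge L$ such that the set $W$ of integers divisible by $\ell-1$ for some prime $\ell>L'$ has upper density less than $\epsilon/(3c)$. Let $S'=\{d: cd\in W\}$. The map $d\mapsto cd$ sends $S'\cap[1,x]$ injectively into $W\cap[1,cx]$, so the upper density of $S'$ is at most $c$ times that of $W$, hence less than $\epsilon/3$.

For each of the finitely many primes $\ell\le L'$, the set $\{d:v_\ell(cd)>s\}$ is, for $s\ge v_\ell(c)$, the set of multiples of $\ell^{\,s+1-v_\ell(c)}$, whose density tends to $0$ as $s\to\infty$. So we can choose integers $s_\ell$ for which $S''=\bigcup_{\ell\le L'}\{d:v_\ell(cd)>s_\ell\}$ has upper density less than $\epsilon/3$.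

Put $S_\epsilon=R\cup S'\cup S''$, of upper density less than $\epsilon$. Let $E/F\in\mathcal F$ with $d\notin S_\epsilon$. If $\ell>L'$, a point of order $\ell$ would give $(\ell-1)\mid cd$, that is $d\in S'$; so there is none. If $\ell\le L'$, a point of order $\ell^n$ has $\ell^n\le\beta(\ell,s_\ell)$. Hence the exponent of $E(F)[\mathrm{tors}]$ is at most $X=\prod_{\ell\le L'}\max\{1,\beta(\ell,s_\ell)\}$. Since $E(F)[\mathrm{tors}]$ is generated by two elements, its order is at most $X^2=:B_\epsilon$. $\square$

For CM curves both hypotheses of Lemma 1 come from one divisibility.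

**Proposition 2.** If $E/F$ has CM and $E(F)$ has a point of order $\ell^n$, then $\varphi(\ell^n)\mid 288\,d$.

*Proof.* Let $O$ be the CM order, in the imaginary quadratic field $K_0\subset\mathbb C$, embedded so that $O$ acts on the tangent space of the curve by the inclusion $O\subset \mathbb C$. For an order, write $O_\ell=O\otimes\mathbb Z_\ell$ and $\hat O^*=\prod_\ell O_\ell^*$.

**Step 1: replace $E$ by a curve over the smallest possible field.** Put $F_1=FK_0$, so $[F_1:\mathbb Q]\mid 2d$, and $M=K_0(j(E))\subset F_1$. Let $A/M$ be a curve with $j(A)=j(E)$. Its endomorphisms are defined over $M$: if $\sigma\in G_M$ and $\alpha\in\mathrm{End}(A)$ acts on the tangent space by the scalar $a\in K_0$, then $\alpha^\sigma$ acts by $\sigma(a)=a$, so $\alpha^\sigma=\alpha$. Choose $\xi:\mathbb C/\mathfrak a\cong A(\mathbb C)$ with $\mathfrak a\subset K_0$ a lattice with multiplier ring $O$. A lattice in a quadratic field is invertible over its multiplier ring, so $T_\ell A\cong\mathfrak a\otimes\mathbb Z_\ell$ is free of rank one over $O_\ell$. Galois commutes with $O$, so it acts on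 all $T_\ell A$ through a homomorphism $\rho:G_M\to\hat O^*$.

**Step 2: the image of $\rho$ is almost everything, namely $\hat O^*=O^*\cdot\rho(G_M)$.** Let $s\in\hat O^*$, viewed as an idele of $K_0$ with component $1$ at infinity. Choose $\sigma\in\mathrm{Aut}(\mathbb C/K_0)$ whose restriction to $K_0^{ab}$ is the Artin symbol $[s,K_0]$. The Main Theorem of complex multiplication (Shimura, *Introduction to the Arithmetic Theory of Automorphic Functions*, Thm. 5.4) gives an isomorphism $\xi':\mathbb C/s^{-1}\mathfrak a\to A^\sigma$ with
$$\xi(x)^\sigma=\xi'(s^{-1}x)\qquad\text{for } x\in K_0/\mathfrak a .$$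
Here $s^{-1}\mathfrak a=\mathfrak a$, because the components of $s$ are units of the $O_\ell$. So $A^\sigma\cong A$ and $\sigma$ fixes $j(A)$. It also fixes $K_0$, so it fixes $M$ and $A^\sigma=A$. Now $\xi^{-1}\xi'$ is an automorphism of $\mathbb C/\mathfrak a$, hence multiplication by some $u\in O^*$. Thus $\xi(x)^\sigma=\xi(us^{-1}x)$, which says $\rho(\sigma)=us^{-1}$ and $s^{-1}=u^{-1}\rho(\sigma)$. As $s$ was arbitrary, the claim follows.

Projecting to $\ell$, the image $G\subset O_\ell^*$ of $G_M$ satisfies $O_\ell^*=O^*G$, so $[O_\ell^*:G]$ divides $|O^*|\in\{2,4,6\}$, hence divides $12$.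

**Step 3: pay for going back to $E$.** Over $F_1$ the curve $E$ is a twist of $A$. Since $G_{F_1}$ acts trivially on $\mathrm{Aut}(A)=O^*$, the twist is given by a homomorphism $G_{F_1}\to O^*$, and $E\cong A$ over the fixed field $F''$ of its kernel. So $[F'':F_1]\mid12$ and $[F'':\mathbb Q]\mid24d$. Let $H\subset G$ be the image of $G_{F''}$. Then $[G:H]\mid[F'':M]\mid24d$, and $[O_\ell^*:H]\mid 12\cdot24d=288d$.

**Step 4: a rational point kills homotheties.** Over $F''$ the group $A[\ell^n]$ has a rational point of exact order $\ell^n$. A scalar $z\in\mathbb Z_\ell^*\cap H$ fixes it, so $z\equiv1\pmod{\ell^n}$. Therefore $\varphi(\ell^n)$ divides $[\mathbb Z_\ell^*:\mathbb Z_\ell^*\cap H]$. Since $\mathbb Z_\ell^*/(\mathbb Z_\ell^*\cap H)$ injects into the abelian group $O_\ell^*/H$, this index divides $288d$. $\square$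

By hand, for $d=1$ the divisors of $288$ leave only the primes $\ell\in\{2,3,5,7,13,17,19,37,73,97\}$. For $d=q$ prime, any other prime $\ell$ allowed by Proposition 2 has $q\mid\ell-1$ and so $\ell=1+rq$ with $r\mid288$. Large torsion primes have to be tied to the degree.

**Corollary 3.** The family of all CM elliptic curves over number fields is typically bounded in torsion.

*Proof.* Apply Lemma 1 with $R=\emptyset$, $c=288$, $L=1$, $\beta(\ell,s)=\ell^{s+1}$. Hypothesis 1 is Proposition 2 with $n=1$. For hypothesis 2, $\ell^{n-1}\mid288d$ gives $n-1\le s$. $\square$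

What was used? We did not study $E/F$ itself, whose field $F$ is arbitrary. We moved to a curve $A$ over a small field where the Galois image is known up to bounded index, and then compared indices: $[G:H]$ divides a fixed multiple of $d$, while a rational point forces $H$ to be small. If CM is dropped, nothing of the sort can hold for all curves. In Section 8 we show that for the family of all elliptic curves *every* large degree carries torsion larger than any given $B$. So which hypothesis can play the role of CM?

## 2. $F_0$-curves, and what parity of the degree gives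

For $E/F$ and $\sigma\in G_{F_0}$ let $E^\sigma/\sigma(F)$ be the curve obtained by applying $\sigma$ to an equation of $E$; so $j(E^\sigma)=\sigma(j(E))$.

**Definition ($F_0$-curves).** For a number field $F_0$,
$$\mathcal Q_{F_0}:=\{E/F:\ \forall\sigma\in G_{F_0},\ E\text{ is }\overline{\mathbb Q}\text{-isogenous to }E^\sigma/\sigma(F)\}.$$
For $F_0=\mathbb Q$ these are the $\mathbb Q$-curves. For integers $D,h\ge1$ let $\mathcal Q_{D,h}$ be the union of the $\mathcal Q_{F_0}$ over all number fields $F_0$ with $[F_0:\mathbb Q]\le D$ whose class group $\mathrm{Cl}(F_0)$ is killed by $h$.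

Three kinds of examples:

1. *Rational $j$, up to isogeny.* If $E$ is isogenous to $E'$ with $j(E')\in F_0$, then $E^\sigma\sim E'^\sigma\cong E'\sim E$ for $\sigma\in G_{F_0}$, so $E\in\mathcal Q_{F_0}$.
2. *CM curves.* If $E$ has CM by an order of $K_0$, so does $E^\sigma$. Two such curves are $\mathbb C/\mathfrak a$, $\mathbb C/\mathfrak b$ with lattices $\mathfrak a,\mathfrak b\subset K_0$, and $m\mathfrak a\subset\mathfrak b$ for some $m\geq 1$ gives an isogeny. So all CM curves are $\mathbb Q$-curves, and Corollary 3 is a special case of Theorem A below.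
3. *A genuinely quadratic example.* Let $E:y^2=x^3+4x^2+(2+i)x$ over $\mathbb Q(i)$. The curve $y^2=x^3+ax^2+bx$ is $2$-isogenous to $y^2=x^3-2ax^2+(a^2-4b)x$. Here this is $y^2=x^3-8x^2+4(2-i)x$, and $x=-2X$ turns the right side into $-8\,(X^3+4X^2+(2-i)X)$. So over $\overline{\mathbb Q}$ the $2$-isogenous curve is isomorphic to the conjugate $y^2=x^3+4x^2+(2-i)x$, and $E$ is a $\mathbb Q$-curve. From $j=256(a^2-3b)^3/(b^2(a^2-4b))$ we get
$$j(E)=\frac{64\,(10-3i)^3}{(2+i)^2(2-i)} .$$
Since $10-3i$ has norm $109$, the valuations of $j(E)$ at $2+i$ and $2-i$ are $-2$ and $-1$. So $j(E)$ is not an algebraic integer, hence $E$ has no CM, and $j(E)\notin\mathbb Q$.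

The conjecture that $\mathcal Q_{\mathbb Q}$ is typically bounded in torsion is posed in "Bounds on Torsion Groups From Geometric Isogeny Classes" (https://tylergenao.files.wordpress.com/2022/12/beamer_boundstorsionisogclass_50min.pdf). It is true, unconditionally.

**Theorem A.** $\mathcal Q_{\mathbb Q}$ is typically bounded in torsion.

**Theorem B.** For all $D,h\ge 1$ the family $\mathcal Q_{D,h}$ is typically bounded in torsion. In particular $\mathcal Q_{F_0}$ is typically bounded in torsion for every number field $F_0$. So are its subfamilies of curves $\overline{\mathbb Q}$-isogenous to a curve with $j$-invariant in $F_0$, and of curves with $j\in F_0$.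

**Theorem C.**

1. For every $B$ there is $m\ge1$ such that for every multiple $d$ of $m$ some $E/F\in\mathcal Q_{\mathbb Q}$ with $[F:\mathbb Q]=d$ has $\#E(F)[\mathrm{tors}]>B$. So the sets $S_\epsilon$ cannot be replaced by a single set of density $0$.
2. $\bigcup_{F_0}\mathcal Q_{F_0}$, over all number fields $F_0$, is the family of all elliptic curves. It is not typically bounded: for every $B$, all sufficiently large degrees carry torsion of size $>B$. So the restriction on $F_0$ in Theorem B cannot simply be dropped.

Theorem A is the case $D=h=1$ of Theorem B. On a first reading take $F_0=\mathbb Q$ everywhere.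

What would one try first? Two known results suggest themselves. The subfamily $\mathcal I_{\mathbb Q}\subseteq\mathcal Q_{\mathbb Q}$ of curves isogenous to a curve with rational $j$-invariant is typically bounded in torsion. And Cremona and Najman show that for non-CM $E/F$ with $[F:\mathbb Q]$ odd, $E$ is a $\mathbb Q$-curve if and only if it is isogenous to a curve with rational $j$-invariant. With Corollary 3, this settles the $\mathbb Q$-curves of odd degree. It stops at the even degrees, which have density $1/2$ and so cannot be put in $S_\epsilon$ once $\epsilon<1/2$. The obstruction is real: the curve in example 3 is not isogenous to any curve with rational $j$ (we prove this in Section 3), and it can be base changed to every even degree.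

But the definition allows us to discard something smaller than the even numbers: the $d$ divisible by a *high* power of $2$. So the next question is how far a non-CM $\mathbb Q$-curve of degree $d$ can be from one with rational $j$, in terms of $v_2(d)$.

## 3. Lattice trees and a central curve over a polyquadratic field

**Proposition 4.** Let $E/F\in\mathcal Q_{F_0}$ be non-CM, $[F_0:\mathbb Q]\le D$, and $F'=FF_0$. Then $[F':\mathbb Q]\mid D!\,d$. There is an elliptic curve $A$, $\overline{\mathbb Q}$-isogenous to $E$ and defined over $K:=F_0(j(A))$, such that $K\subset F'$ and $K/F_0$ is Galois with group $(\mathbb Z/2)^k$. In particular $2^k\mid D!\,d$.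

For $F_0=\mathbb Q$ and $d$ odd this gives $k=0$ and $j(A)\in\mathbb Q$, the parity statement just quoted. We recall the tool.

**Definition (lattice tree).** Let $V$ be a two-dimensional $\mathbb Q_p$-vector space. The vertices of the tree are the $\mathbb Z_p$-lattices in $V$ up to scaling by $\mathbb Q_p^*$; two classes are joined by an edge if they have representatives with $pL\subsetneq L'\subsetneq L$. This graph is a tree, $\mathrm{GL}(V)$ acts on it, and scalars act trivially.

For example, if $E_1\to E$ is an isogeny of degree $p$, then the image of $T_pE_1$ in $T_pE$ has index $p$, so it gives a neighbor of the class of $T_pE$.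

*Proof of Proposition 4.* First, $[F':F]\le[F_0:\mathbb Q]\le D$, so $[F':F]\mid D!$ and $[F':\mathbb Q]\mid D!\,d$.

**Step 1: encode the isogeny class by lattices.** Let $V$ be the set of $\overline{\mathbb Q}$-isomorphism classes of elliptic curves isogenous to $E$. Because $\mathrm{End}(E)=\mathbb Z$, isogenies between members of $V$ are unique up to $\mathbb Q^*$. Let $T_p$ be the tree of $V_p(E)=T_pE\otimes\mathbb Q$. For $[E_1]\in V$ pick an isogeny $\phi_1:E_1\to E$ and let $\Lambda_p(E_1)\in T_p$ be the class of $\phi_1(T_pE_1)$. Changing $\phi_1$ scales the lattice, so the class is well defined. If $p\nmid\deg\phi_1$, then $\Lambda_p(E_1)=\Lambda_p(E)$. We claim that $E_1\mapsto(\Lambda_p(E_1))_p$ is a bijection from $V$ onto the families $(c_p)_p$ with $c_p\in T_p$ and $c_p=\Lambda_p(E)$ for almost all $p$.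

*Injectivity.* Suppose $\Lambda_p(E_1)=\Lambda_p(E_2)$ for all $p$. The quasi-isogeny $\psi=\phi_2^{-1}\phi_1$ satisfies $\psi(T_pE_1)=p^{a_p}T_pE_2$ with $a_p=0$ for almost all $p$. Divide $\psi$ by $\prod p^{a_p}$ to reach $\psi(T_pE_1)=T_pE_2$ for all $p$. Write $\psi=\frac1m f$ with $f:E_1\to E_2$ an isogeny. Then $f(T_pE_1)=mT_pE_2$ for all $p$, so $f$ kills $E_1[m]$ and $f=mg$ for an isogeny $g$. Now $g=\psi$ is an isomorphism on all Tate modules, so it has degree $1$.

*Surjectivity.* Represent $c_p$ by lattices $L_p\supset T_pE$ with equality for almost all $p$. Then $\bigoplus_pL_p/T_pE$ is a finite subgroup of $E(\overline{\mathbb Q})[\mathrm{tors}]=\bigoplus_p V_p(E)/T_pE$. Let $\pi:E\to E_1$ be the quotient by it. Then $\pi^{-1}(T_pE_1)=L_p$, and with $\phi_1=\deg(\pi)\,\pi^{-1}$ (the dual isogeny) we see $\Lambda_p(E_1)=c_p$.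

**Step 2: let $G_{F_0}$ act on the trees.** If $E_1\sim E$ and $\sigma\in G_{F_0}$, then $E_1^\sigma\sim E^\sigma\sim E$, so $G_{F_0}$ acts on $V$. Choose isogenies $\mu_\sigma:E^\sigma\to E$. The map $\sigma:V_p(E)\to V_p(E^\sigma)$ is linear, so $g_\sigma:=\mu_\sigma\circ\sigma\in\mathrm{GL}(V_p(E))$, well defined up to $\mathbb Q^*$. We have
$$g_\sigma g_\tau=\mu_\sigma\,\sigma\,\mu_\tau\,\tau=\mu_\sigma\mu_\tau^\sigma\,\sigma\tau\in\mathbb Q^*g_{\sigma\tau},$$
since $\mu_\sigma\mu_\tau^\sigma:E^{\sigma\tau}\to E^\sigma\to E$ is a rational multiple of $\mu_{\sigma\tau}$. So $G_{F_0}$ acts on each tree $T_p$. The two actions match: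
$$\Lambda_p(E_1^\sigma)=g_\sigma\Lambda_p(E_1),$$
because $\mu_\sigma\phi_1^\sigma:E_1^\sigma\to E$ sends $T_p(E_1^\sigma)=\sigma T_pE_1$ to $\mu_\sigma\sigma(\phi_1T_pE_1)$.

**Step 3: take centers.** Since $j(E)$ has finitely many conjugates, the orbit of $[E]$ in $V$ is finite. Put $x_p=\Lambda_p(E)$ and let $S_p$ be its $G_{F_0}$-orbit, a finite set. Each conjugate $E^\sigma$ has $\Lambda_p(E^\sigma)=x_p$ for almost all $p$, and there are finitely many of them up to isomorphism, so $S_p=\{x_p\}$ for almost all $p$. The convex hull of $S_p$ (the union of the paths between its points) is a finite $G_{F_0}$-stable subtree. From a finite tree with at least three vertices remove all leaves: what remains is a nonempty tree, stable under all automorphisms. Repeat until one vertex or one edge is left. This center is $G_{F_0}$-stable. Let $\Pi$ be the finite set of $p$ for which it is an edge.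

**Step 4: choose $A$.** For $p\notin\Pi$ let $c_p$ be the central vertex; for almost all $p$ it is $x_p$. For $p\in\Pi$ let $c_p$ be the endpoint of the central edge that is closer to $x_p$; in a tree the distances from a vertex to the two ends of an edge differ by exactly $1$, so this makes sense. By Step 1, $(c_p)$ comes from some $[A]\in V$.

The group $G_{F'}$ lies in $G_{F_0}$ and fixes $[E]$, as $E$ is defined over $F\subset F'$. So it fixes all $x_p$, hence all $c_p$, hence $[A]$. Therefore $j(A)\in F'$ and $K=F_0(j(A))\subset F'$.

An element of $G_{F_0}$ fixes or swaps the ends of each central edge. This defines a homomorphism $G_{F_0}\to\{\pm1\}^\Pi$, and its kernel is the stabilizer of $(c_p)$, that is of $[A]$, that is of $j(A)$: it is $G_K$. So $K/F_0$ is Galois with group embedded in $\{\pm1\}^\Pi$, hence isomorphic to $(\mathbb Z/2)^k$ for some $k$. Finally $2^k=[K:F_0]\mid[F':F_0]\mid D!\,d$. Take a model of $A$ over $K$. $\square$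

*Back to example 3.* There $F_0=\mathbb Q$, and $\sigma\in G_{\mathbb Q}$ nontrivial on $\mathbb Q(i)$ exchanges $[E]$ and $[E^\sigma]$, since $\sigma^2$ fixes $\mathbb Q(i)$. As $E$ and $E^\sigma$ are $2$-isogenous, $\Lambda_2(E)$ and $\Lambda_2(E^\sigma)$ are the ends of an edge of $T_2$, and $\sigma$ swaps them. If some $E_1\sim E$ had $j(E_1)\in\mathbb Q$, the vertex $\Lambda_2(E_1)$ would be fixed by $\sigma$, so it would be equally far from the two ends of the edge. In a tree these distances differ by $1$. So $E$ is not isogenous to a curve with rational $j$, as claimed.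

Isogenies between curves without CM are rigid, and we use this in two places.

**Lemma 5 (signs).** Let $A_1,A_2$ be non-CM elliptic curves over a number field $N$ which are $\overline{\mathbb Q}$-isogenous, and let $\phi$ generate $\mathrm{Hom}_{\overline{\mathbb Q}}(A_1,A_2)\cong\mathbb Z$. There is a character $\psi:G_N\to\{\pm1\}$ with $\phi^\tau=\psi(\tau)\phi$. So $\phi$ is defined over an extension of $N$ of degree at most $2$, and for every $\ell$ we have $V_\ell(A_2)\cong V_\ell(A_1)\otimes\psi$ and $A_2[\ell]^{ss}\cong A_1[\ell]^{ss}\otimes\psi$ as $G_N$-modules, where $ss$ means semisimplification.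

*Proof.* $\phi^\tau$ is again a generator, so it is $\pm\phi$, and $\psi$ is multiplicative. Since $\tau(\phi(v))=\phi^\tau(\tau v)=\psi(\tau)\phi(\tau v)$, the map $\phi$ is an isomorphism $V_\ell(A_1)\otimes\psi\to V_\ell(A_2)$. By Brauer–Nesbitt, the reductions modulo $\ell$ of two stable lattices in the same representation have the same semisimplification. $\square$

**Standing notation for Sections 5 and 6.** $E/F\in\mathcal Q_{F_0}$ is non-CM, $[F_0:\mathbb Q]\le D$, $h$ kills $\mathrm{Cl}(F_0)$, and $v_2(D!\,d)\le C$. The curve $A/K$ and $F'=FF_0$ are as in Proposition 4. So $k\le C$ and $[K:\mathbb Q]\le\kappa:=D\,2^C$. By Lemma 5 over $F'$, a generator $\phi$ of $\mathrm{Hom}_{\overline{\mathbb Q}}(A,E)$ is defined over some $F''/F'$ of degree at most $2$: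
$$K\subset F'',\qquad[F'':\mathbb Q]\ \big|\ 2\,D!\,d,\qquad\phi:A\to E\text{ is defined over }F''.\tag{1}$$

Now $A/K$ is a curve over a field of *bounded degree*, and $[F'':K]$ divides a fixed multiple of $d$. We want to compare indices as in Section 1.

## 4. Isogeny characters: a factor $\ell-1$, or a $24$th power that is unramified

Index comparison will fail when the mod $\ell$ image of $A$ is reducible, and there we need to know the characters that occur. Write $\mathrm{cyc}$ for the mod $\ell$ cyclotomic character; recall $\det A[\ell]=\mathrm{cyc}$. Let $L/\mathbb Q_\ell$ be finite, $I_L=\mathrm{Gal}(\overline L/L^{nr})$ its inertia group.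

**Definition (tame character).** Let $L'/L^{nr}$ be a finite extension with uniformizer $\pi$. The character $\theta:I_{L'}=\mathrm{Gal}(\overline L/L')\to\mu_{\ell-1}\cong\mathbb F_\ell^*$ is given by $\theta(\tau)=\tau(\pi^{1/(\ell-1)})/\pi^{1/(\ell-1)}$.

It is surjective because $x^{\ell-1}-\pi$ is Eisenstein. Units of $L'$ are $(\ell-1)$th powers in $L'$ (Hensel; the residue field is algebraically closed). So, with $v$ normalized by $v(\pi)=1$,
$$y^{\ell-1}=x\in L'^*\quad\Longrightarrow\quad\tau(y)/y=\theta(\tau)^{v(x)} .\tag{2}$$
With $m=v(\ell)$ we get $\mathrm{cyc}|_{I_{L'}}=\theta^m$. Indeed, $\ell=\prod_{i=1}^{\ell-1}(1-\zeta_\ell^i)$, and $(1-\zeta_\ell^i)/(1-\zeta_\ell)\equiv i$ modulo the maximal ideal, so by Wilson's theorem $(\zeta_\ell-1)^{\ell-1}$ is $-\ell$ times a unit $\equiv1$. Such a unit has an $(\ell-1)$th root $\equiv1$, fixed modulo the maximal ideal, so $\tau$ acts on $(-\ell)^{1/(\ell-1)}$ by the reduction of $\tau(\zeta_\ell-1)/(\zeta_\ell-1)\equiv\mathrm{cyc}(\tau)$; now use (2) with $x=-\ell$. For example, over $\mathbb Q_\ell^{nr}$ we have $m=1$ and $\mathrm{cyc}=\theta$.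

**Lemma 6.** Let $\ell\ge5$, let $L/\mathbb Q_\ell$ be finite with ramification index $e$, and let $A/L$ be an elliptic curve with $A[\ell]^{ss}=\chi_1\oplus\chi_2$, $\chi_i:G_L\to\mathbb F_\ell^*$. Let $\chi\in\{\chi_1,\chi_2\}$. Then either $\chi^{12}|_{I_L}=1$, or $(\ell-1)\mid(6e)!\cdot\mathrm{ord}(\chi|_{I_L})$.

*Proof.* **Step 1: reach semistable reduction cheaply.** We need a cyclic extension $L'/L^{nr}$ of degree $e'\in\{1,2,3,4,6\}$ over which $A$ has good reduction or is a Tate curve. If $A$ has potentially good reduction, then by Serre–Tate $I_L$ acts on $T_pA$ ($p\ne\ell$, $p\geq 3$) through a finite quotient, whose kernel cuts out the field where good reduction is acquired and which embeds into the automorphism group of an elliptic curve over $\overline{\mathbb F}_\ell$. Since $\ell\ge5$, that group is cyclic of order $2$, $4$ or $6$. If $A$ has potentially multiplicative reduction, it is a quadratic twist of a Tate curve, and $e'\le2$ suffices. Put $m=ee'\le6e$, the ramification index of $L'$.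

**Step 2: show $\chi|_{I_{L'}}=\theta^b$ with $0\le b\le m$.** For a Tate curve there is an exact sequence $0\to\mu_\ell\to A[\ell]\to\mathbb Z/\ell\to0$ over $L'$, so the two characters on $I_{L'}$ are $\mathrm{cyc}=\theta^m$ and $1=\theta^0$.

Let $A$ have good reduction over $L'$. As $A[\ell]$ is reducible, it contains a $G_L$-stable line $W$; say its character is $\chi_1$. The schematic closure of $W$ in the $\ell$-torsion of the good model, over the ring of integers $\mathcal R$ of $\widehat{L'}$, is a finite flat group scheme of order $\ell$. By the Oort–Tate classification it is $\mathrm{Spec}\,\mathcal R[x]/(x^\ell-\alpha x)$, where $\alpha\beta=\ell\cdot$unit for some $\beta\in\mathcal R$, and $i\in\mathbb F_\ell^*$ acts by multiplying $x$ by the Teichmüller lift of $i$. So $0\le v(\alpha)\le m$. The nonzero points satisfy $x^{\ell-1}=\alpha$, and by (2) $\tau\in I_{L'}$ multiplies them by the Teichmüller lift of $\theta(\tau)^{v(\alpha)}$, that is, acts on $W$ by $\theta^{v(\alpha)}$. So $\chi_1|_{I_{L'}}=\theta^{v(\alpha)}$ and $\chi_2|_{I_{L'}}=\mathrm{cyc}\,\chi_1^{-1}=\theta^{m-v(\alpha)}$.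

**Step 3: conclude.** If $b=0$, then $\chi$ is trivial on $I_{L'}$, and $I_L/I_{L'}$ has order $e'\mid12$, so $\chi^{12}|_{I_L}=1$. If $1\le b\le m\le6e$, then $\theta^b$ has order $(\ell-1)/\gcd(\ell-1,b)$, which divides $\mathrm{ord}(\chi|_{I_L})$. So $(\ell-1)\mid b\cdot\mathrm{ord}(\chi|_{I_L})$, and $b\mid(6e)!$. $\square$

**Lemma 7.** Let $A$ be an elliptic curve over a number field $N$, $\ell\ge5$, $A[\ell]^{ss}=\chi_1\oplus\chi_2$ with characters $\chi_i:G_N\to\mathbb F_\ell^*$, and $\chi\in\{\chi_1,\chi_2\}$. Either $(\ell-1)\mid(6[N:\mathbb Q])!\cdot\mathrm{ord}(\chi)$, or $\chi^{24}$ is unramified at all places of $N$, including the infinite ones.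

*Proof.* If at some $\lambda\mid\ell$ the second alternative of Lemma 6 holds, we are in the first case, as $e(\lambda)\le[N:\mathbb Q]$. Otherwise $\chi^{12}$ is unramified at all $\lambda\mid\ell$.

Let $\lambda\nmid\ell$ be finite. If $A$ has potentially good reduction at $\lambda$, then by Serre–Tate $I_\lambda$ acts on $T_\ell A$ through a finite group embedded in the automorphism group of an elliptic curve over $\overline{\mathbb F}_\lambda$, whose order divides $24$; so $\chi^{24}|_{I_\lambda}=1$. If the reduction is potentially multiplicative, $A$ is over $N_\lambda$ the twist of a Tate curve by a character $\psi$ with $\psi^2=1$, so $\chi|_{I_\lambda}\in\{\psi\,\mathrm{cyc},\psi\}$ on $I_\lambda$. As $\mathrm{cyc}|_{I_\lambda}=1$, we get $\chi^2|_{I_\lambda}=1$. At a real place, $\chi^{24}$ is trivial on complex conjugation, which has order $2$. $\square$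

**Lemma 8.** If $[N:\mathbb Q]\le n$ and $\ell-1>24n$, then $\mathrm{cyc}^{24}$ is ramified over $N$ at every $\lambda\mid\ell$.

*Proof.* The ramification index of $N_\lambda(\zeta_\ell)/\mathbb Q_\ell$ is divisible by $\ell-1$, so $\mathrm{cyc}(I_\lambda)$ is a cyclic group of order at least $(\ell-1)/e(\lambda)\ge(\ell-1)/n>24$. Its $24$th power is not trivial. $\square$

## 5. Points of large prime order

**Proposition 9.** There are $c=c(D,C)$ and $L=L(D,h,C)$ such that, in the standing notation, if $\ell>L$ and $E(F)$ has a point of order $\ell$, then $(\ell-1)\mid c\,d$. One can take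
$$c=480\,D!\,(12\kappa)!,\qquad L=\max\{3,\ 1+48\kappa,\ \mu(24\cdot2^Ch\kappa)\}.$$

*Proof.* Let $\ell>L$; in particular $\ell\ge5$ and $\ell-1>48\kappa$. Let $G\subset\mathrm{GL}_2(\mathbb F_\ell)$ be the image of $G_K$ on $A[\ell]$ and $H\subset G$ the image of $G_{F''}$.

**Step 1: the torsion point makes $H$ small.** By (1), $V_\ell(A)\cong V_\ell(E)$ over $F''$. By Brauer–Nesbitt, and because $E[\ell]$ contains a rational point of order $\ell$ and has determinant $\mathrm{cyc}$,
$$A[\ell]^{ss}|_{G_{F''}}\cong E[\ell]^{ss}|_{G_{F''}}\cong1\oplus\mathrm{cyc}.\tag{3}$$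
So every element of $H$ has $1$ as an eigenvalue, and $H$ is conjugate into the triangular matrices with diagonal $(1,*)$ or $(*,1)$. In particular $|H|\mid\ell(\ell-1)$.

**Step 2: $\det G$ is large, and this gives a criterion.** The group $\det G=\mathrm{cyc}(G_K)$ has order $[K(\zeta_\ell):K]$, and $\ell-1$ divides $[K(\zeta_\ell):\mathbb Q]$, so $(\ell-1)\mid[K:\mathbb Q]\cdot|\det G|$. Also $[G:H]\mid[F'':K]$ and $[K:\mathbb Q][F'':K]=[F'':\mathbb Q]\mid2D!\,d$. Hence for any integer $t\ge1$
$$|\det G|\ \big|\ t\,[G:H]\quad\Longrightarrow\quad(\ell-1)\ \big|\ 2t\,D!\,d.\tag{4}$$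

**Step 3: list the possibilities for $G$.** By Serre (Invent. Math. 15, 1972, Props. 15, 16): if $\ell\mid|G|$, then $G\supseteq\mathrm{SL}_2(\mathbb F_\ell)$ or $G$ is contained in a Borel subgroup; if $\ell\nmid|G|$, then $G$ is contained in a Cartan subgroup, or in the normalizer of one, or its image in $\mathrm{PGL}_2(\mathbb F_\ell)$ is $A_4$, $S_4$ or $A_5$. We go through the cases (a)–(e).

**(a) $G\supseteq\mathrm{SL}_2(\mathbb F_\ell)$.** Then $|G|=\ell(\ell-1)(\ell+1)|\det G|$, so $[G:H]=\frac{\ell(\ell-1)}{|H|}(\ell+1)|\det G|$ is a multiple of $|\det G|$ by Step 1. Apply (4) with $t=1$.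

**(b) $\ell\nmid|G|$ and the projective image is $A_4$, $S_4$ or $A_5$.** By Step 1, $H$ contains no scalar except $1$, so $H$ embeds in the projective image and $|H|$ divides $12$, $24$ or $60$, hence $120$. So $|\det G|$ divides $|G|=|H|[G:H]$, which divides $120[G:H]$. Apply (4) with $t=120$.

**(c) $G$ is contained in the normalizer of a nonsplit Cartan subgroup $\mathcal C\cong\mathbb F_{\ell^2}^*$.** The eigenvalues of $z\in\mathcal C$ are $z,z^\ell$, so only $z=1$ has the eigenvalue $1$. Hence $H\cap\mathcal C=1$ and $|H|\mid2$, so $|\det G|\mid|G|\mid2[G:H]$. Apply (4) with $t=2$.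

**(d) $G$ is contained in the normalizer of a split Cartan subgroup $\mathcal C$, but not in $\mathcal C$.** Here $H$ can be as large as $\ell-1$ up to a factor $2$, while $|G|$ may be no larger than that, so comparing orders is useless and we use Section 4. Let $K_2/K$ be the quadratic extension cut out by $G\cap\mathcal C$. Over $K_2$ we have $A[\ell]=\chi\oplus\chi'$. Elements of $G$ outside $\mathcal C$ swap the two lines, so $\chi'=\chi^\tau$ for $\tau\in G_K\setminus G_{K_2}$, where $\chi^\tau(g)=\chi(\tau^{-1}g\tau)$. By (3), on $G_{F''K_2}$ the characters $\chi,\chi'$ are $1$ and $\mathrm{cyc}$ in some order; name them so that $\chi|_{G_{F''K_2}}=1$. The field cut out by $\chi$ lies in $F''K_2$, so $\mathrm{ord}(\chi)$ divides $[F''K_2:K_2]$, which divides $4D!\,d$. Apply Lemma 7 with $N=K_2$, where $[K_2:\mathbb Q]\le2\kappa$.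

In the first case of the lemma, $(\ell-1)\mid(12\kappa)!\cdot4D!\,d$, which divides $c\,d$. In the second case $\chi^{24}$ is everywhere unramified. Then so is its conjugate $\chi'^{24}$, because conjugation by $\tau$ permutes the inertia groups of $K_2$. So $\mathrm{cyc}^{24}=\chi^{24}\chi'^{24}$ is everywhere unramified over $K_2$, contradicting Lemma 8 with $n=2\kappa$.

**(e) $G$ is contained in a Borel subgroup or a split Cartan subgroup.** Write $A[\ell]^{ss}=\chi\oplus\chi'$ over $K$, named by (3) so that $\chi|_{G_{F''}}=1$. As before $\mathrm{ord}(\chi)\mid[F'':K]\mid2D!\,d$. Apply Lemma 7 with $N=K$. In the first case $(\ell-1)\mid(6\kappa)!\cdot2D!\,d$, which divides $c\,d$. It remains to treat the second case, where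
$$\eta:=\chi^{24}\ \text{ is unramified at all places of }K .$$

Let us see what is at stake. By class field theory $\eta$ is a character of $\mathrm{Cl}(K)$. If we could bound the order of $\eta$, then $\chi$ would become trivial over a field of bounded degree, a point of order $\ell$ would appear there, and (M) would bound $\ell$. The obvious bound for the order of $\eta$ is the exponent of $\mathrm{Cl}(K)$. But all we know about $K$ is that it is polyquadratic over $F_0$ of bounded degree, and this does not bound the exponent. Already for quadratic fields: let $p\equiv7\pmod8$ be prime, so that $2$ splits in $\mathbb Q(\sqrt{-p})$, and let $\mathfrak p\mid2$ have order $r$ in the class group. Then $\mathfrak p^r=(\frac{x+y\sqrt{-p}}2)$ with integers $x,y$, and $y\ne0$ because $\mathfrak p^r\ne\overline{\mathfrak p}^{\,r}$. So $2^r=(x^2+py^2)/4\ge p/4$, and $r\to\infty$ with $p$.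

What we have not used yet is that $A$ itself is isogenous to its conjugates. In a quadratic field, conjugation acts on ideal classes by inversion, since $\mathfrak a\,\overline{\mathfrak a}=(\mathrm N\mathfrak a)$. So a character of $\mathrm{Cl}(K)$ that is *invariant* under conjugation has order at most $2$, however large $\mathrm{Cl}(K)$ is. We show that $\eta$ is invariant, and then run this argument for $K/F_0$.

**(e), first part: $\eta^\sigma=\eta$ for all $\sigma\in G_{F_0}$.** Since $K/F_0$ is Galois, $A^\sigma$ is defined over $K$. It is isogenous to $A$, because $A^\sigma\sim E^\sigma\sim E\sim A$. By Lemma 5 over $K$ there is a character $\psi_\sigma$ of $G_K$ with $\psi_\sigma^2=1$ and $A^\sigma[\ell]^{ss}\cong A[\ell]^{ss}\otimes\psi_\sigma$. On the other hand, $g(\sigma P)=\sigma((\sigma^{-1}g\sigma)P)$ for $P\in A[\ell]$, $g\in G_K$, so $A^\sigma[\ell]^{ss}=\chi^\sigma\oplus\chi'^\sigma$. Hence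
$$\{\chi^\sigma,\chi'^\sigma\}=\{\chi\psi_\sigma,\chi'\psi_\sigma\},\qquad\text{so}\qquad\eta^\sigma\in\{\chi^{24},\chi'^{24}\}.$$
Suppose $\eta^\sigma=\chi'^{24}$. As $\eta$ is everywhere unramified, so is $\eta^\sigma$, and then so is $\mathrm{cyc}^{24}=\chi^{24}\chi'^{24}$. This contradicts Lemma 8 with $n=\kappa$. So $\eta^\sigma=\chi^{24}=\eta$.

**(e), second part: bound the order of $\eta$ by taking norms.** View $\eta$ as a character of $\mathrm{Cl}(K)$ with $\eta(\mathfrak p)=\eta(\mathrm{Frob}_{\mathfrak p})$. Since $\mathrm{Frob}_{\sigma\mathfrak p}=\sigma\,\mathrm{Frob}_{\mathfrak p}\,\sigma^{-1}$, the first part gives $\eta(\sigma\mathfrak a)=\eta(\mathfrak a)$ for all ideals $\mathfrak a$ and $\sigma\in\mathrm{Gal}(K/F_0)$. As $|\mathrm{Gal}(K/F_0)|=2^k$,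
$$\eta(\mathfrak a)^{2^k}=\prod_{\sigma\in\mathrm{Gal}(K/F_0)}\eta(\sigma\mathfrak a)=\eta\big(N_{K/F_0}(\mathfrak a)\,\mathcal O_K\big).$$
The ideal $N_{K/F_0}(\mathfrak a)^h$ of $F_0$ is principal, so $\eta(\mathfrak a)^{2^kh}=1$. Thus $\eta^{2^kh}=1$, and $\mathrm{ord}(\chi)\mid24\cdot2^kh$.

**(e), third part: apply (M).** Let $M$ be the fixed field of $\ker\chi$, so $[M:\mathbb Q]\le24\cdot2^Ch\kappa$. Over $M$ the character $\chi$ is trivial. If $\chi$ occurs as a subrepresentation of $A[\ell]$, then $A(M)$ has a point of order $\ell$. Otherwise it is the quotient of $A[\ell]$ by a stable line $W$, and the image $A[\ell]/W$ in the curve $A/W$ consists of $M$-rational points, so $(A/W)(M)$ has a point of order $\ell$. In both cases $\ell\le\mu(24\cdot2^Ch\kappa)\le L$, contradicting $\ell>L$. So the second case of Lemma 7 does not occur in (e).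

In all cases $(\ell-1)\mid c\,d$; in (a)–(c) note that $2t\in\{2,240,4\}$ divides $480$. $\square$

## 6. Points of $\ell$-power order for a fixed $\ell$

Now hypothesis 2 of Lemma 1. The difficulty is that $E$ lives over $F$, of unbounded degree. Since $\ell$-adic images are pro-$\ell$ up to a bounded part, only the $\ell$-part of $[F'':K]$ should matter, and this is bounded by $v_\ell(d)$.

**Proposition 10.** In the standing notation let $\ell$ be any prime and suppose $v_\ell(2D!\,d)\le s$. If $E(F)$ has a point of order $\ell^n$, then $\ell^n\le\mu(\kappa\,\ell^{4+s})$.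

*Proof.* Let $\rho:G_K\to\mathrm{GL}(T_\ell A)$, $G=\rho(G_K)$, $H=\rho(G_{F''})$.

**Step 1: find a field $K_2$ of bounded degree with $\rho(G_{K_2})\subset H$.** Let $K_1=K(A[\ell])$ and let $G_1=\rho(G_{K_1})$; this is the kernel of the reduction $G\to\mathrm{GL}_2(\mathbb F_\ell)$. It is pro-$\ell$ and normal in $G$, and $\rho^{-1}(G_1)=G_{K_1}$. Put $H_1=H\cap G_1$. Counting $[G:H_1]$ in two ways,
$$\frac{[G:H]}{[G_1:H_1]}=\frac{[G:G_1]}{[H:H_1]}\in\mathbb Z,$$
because $H/H_1$ embeds in the finite group $G/G_1$. So $[G_1:H_1]$ divides $[G:H]$, which divides $[F'':K]$ and so $2D!\,d$. It is also the index of an open subgroup of a pro-$\ell$ group, hence a power of $\ell$. So $[G_1:H_1]\le\ell^s$.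

Let $K_2$ be the fixed field of $\rho^{-1}(H_1)$. Then $K\subset K_2$, $\rho(G_{K_2})=H_1\subset H$, and
$$[K_2:\mathbb Q]=[K:\mathbb Q]\,[G:G_1]\,[G_1:H_1]\le\kappa\cdot\ell^4\cdot\ell^s,$$
using $[G:G_1]\le|\mathrm{GL}_2(\mathbb F_\ell)|\le\ell^4$. There is no claim that $K_2$ is related to $F$; only the images under $\rho$ are compared.

**Step 2: transport the torsion point to a curve over $K_2$.** Let $\Lambda=\phi^{-1}(T_\ell E)\subset V_\ell(A)$. Since $\phi$ is defined over $F''$, the lattice $\Lambda$ is stable under $G_{F''}$, which acts through $H$, and $\Lambda/\ell^n\Lambda\cong E[\ell^n]$ as $H$-modules. The point of order $\ell^n$ in $E(F)$ gives $v\in\Lambda\setminus\ell\Lambda$ with $gv-v\in\ell^n\Lambda$ for all $g\in H$, in particular for all $g\in H_1=\rho(G_{K_2})$. Scale $\Lambda$ and $v$ by a power of $\ell$ so that $\Lambda\supset T_\ell A$. Since $\Lambda$ is $G_{K_2}$-stable, $\Lambda/T_\ell A$ is a finite $G_{K_2}$-stable subgroup of $A[\ell^\infty]=V_\ell(A)/T_\ell A$. So $A_\Lambda:=A/(\Lambda/T_\ell A)$ is an elliptic curve over $K_2$, with $T_\ell A_\Lambda\cong\Lambda$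 as $G_{K_2}$-modules. The image of $v$ in $\Lambda/\ell^n\Lambda\cong A_\Lambda[\ell^n]$ is a $K_2$-rational point of order $\ell^n$. By (M), $\ell^n\le\mu(\kappa\ell^{4+s})$. $\square$

## 7. Proof of Theorems A and B

Fix $D,h$. The family $\mathcal Q_{D,h}$ is the union of its CM members, which are typically bounded by Corollary 3, and its non-CM members. So it suffices to verify Lemma 1 for the latter.

Let $\delta>0$. The set $R=\{d:v_2(D!\,d)>C\}$ is, for $C\ge v_2(D!)$, the set of multiples of $2^{C+1-v_2(D!)}$; choose $C$ so large that its density is less than $\delta$. This is the step that replaces "odd degree". Put $\kappa=D\,2^C$ and take $c,L$ from Proposition 9, and $\beta(\ell,s)=\mu(\kappa\,\ell^{4+s})$. All of these depend only on $D,h,\delta$.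

Let $E/F\in\mathcal Q_{D,h}$ be non-CM with $d=[F:\mathbb Q]\notin R$. Then $E/F\in\mathcal Q_{F_0}$ for some $F_0$ with $[F_0:\mathbb Q]\le D$ and $\mathrm{Cl}(F_0)$ killed by $h$, and $v_2(D!\,d)\le C$. So the standing notation applies. Hypothesis 1 of Lemma 1 is Proposition 9. For hypothesis 2, $2D!$ divides $c$, so $v_\ell(2D!\,d)\le v_\ell(c\,d)\le s$, and Proposition 10 gives $\ell^n\le\beta(\ell,s)$. By Lemma 1 the non-CM part of $\mathcal Q_{D,h}$ is typically bounded in torsion, hence so is $\mathcal Q_{D,h}$.

For a single number field $F_0$ take $D=[F_0:\mathbb Q]$ and $h=\#\mathrm{Cl}(F_0)$; then $\mathcal Q_{F_0}\subseteq\mathcal Q_{D,h}$. The curves isogenous to one with $j$-invariant in $F_0$, and those with $j\in F_0$, belong to $\mathcal Q_{F_0}$ by example 1 of Section 2. This proves Theorem B. For $D=h=1$ the only field is $F_0=\mathbb Q$, and this is Theorem A. $\blacksquare$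

## 8. Degrees that carry large torsion: proof of Theorem C

**Part 1.** Given $B$, take any $E/\mathbb Q$, an integer $N\geq 1$ with $N>B$, and $m=[\mathbb Q(E[N]):\mathbb Q]$. As in Section 1, for every multiple $d$ of $m$ there is a field $F\supset\mathbb Q(E[N])$ of degree $d$, and $\#E(F)[\mathrm{tors}]\ge N^2>B$. The base change $E_{/F}$ lies in $\mathcal Q_{\mathbb Q}$, since $E^\sigma=E$ for all $\sigma\in G_{\mathbb Q}$. Consequently, if torsion in $\mathcal Q_{\mathbb Q}$ is bounded by a constant $B$ for all degrees outside a set $S$, then $S$ contains all multiples of $m$ and has upper density at least $1/m>0$. So no single set of density $0$ can serve.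

**Part 2.** Every $E/F$ lies in $\mathcal Q_F$, because $E^\sigma=E$ for $\sigma\in G_F$. So the union of all $\mathcal Q_{F_0}$ is the family of all elliptic curves.

Given $B$, let $N>\max(B,3)$ be an integer and let $g$ be the genus of $X_1(N)$, taken over $\mathbb Q$ with a $\mathbb Q$-rational cusp $\infty$. Let $d\ge2g+1$. By Riemann–Roch the spaces of functions with poles at most $d\cdot\infty$ and at most $(d-1)\cdot\infty$ have dimensions $d+1-g$ and $d-g$. So there is $f\in\mathbb Q(X_1(N))$ with polar divisor exactly $d\cdot\infty$, that is, a map $f:X_1(N)\to\mathbb P^1$ of degree $d$. By Hilbert irreducibility there are infinitely many $t\in\mathbb Q$ for which $f^{-1}(t)$ is a single closed point of degree $d$, and all but finitely many of these points are not cusps. Since $N\ge4$, $Y_1(N)$ is a fine moduli space, so such a point gives an elliptic curve $E$ over its residue field $F$, with $[F:\mathbb Q]=d$ and a point of order $N>B$ in $E(F)$.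

So for every $B$, every degree $d\ge2g+1$ carries torsion of size greater than $B$. Any admissible $S_\epsilon$ for the family of all elliptic curves would contain all large integers and have upper density $1$, which is impossible for $\epsilon\le 1$. Hence this family is not typically bounded. $\blacksquare$
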